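\title{The spaces $L_p$, $0<p<1$, are not prime}

\begin{abstract}
For every $0<p<1$ we construct an infinite-dimensional complemented subspace $A$ of $L_p[0,1]$ that has no complemented subspace isomorphic to $L_p$. Hence $L_p$ is not prime. The space $A$ is the kernel of an explicit triangular operator on an $\ell_p$-sum of function spaces indexed by a lexicographically ordered tree. It differs from $L_p$ in that its identity is a sum of $N$ operators of norm $O(N^{-1/p})$ for every $N$, which a diagonal map on the operators of $L_p$ forbids for $L_p$ itself. Together with two theorems of Kalton this gives the list of all complemented subspaces of $L_p$: up to isomorphism they are $\{0\}$, $L_p$ and $A$.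
\end{abstract}

\section{Introduction}

Throughout, $0<p<1$ is fixed, scalars are real or complex, and $L_p=L_p[0,1]$ is the space of classes of Lebesgue-measurable functions $f$ on $[0,1]$ with $\|f\|_p=(\int_0^1|f|^p)^{1/p}<\infty$. The function $\|\cdot\|_p$ is a \emph{quasinorm}: $\|x\|=0$ forces $x=0$, $\|\lambda x\|=|\lambda|\,\|x\|$, and $\|x+y\|\le\Delta(\|x\|+\|y\|)$ for some constant $\Delta\ge1$. A complete quasinormed space, such as $L_p$, is a \emph{quasi-Banach space}. \emph{Operators} are continuous linear maps, $\mathcal L(E)$ is the algebra of operators on $E$, and $E\simeq E'$ means that there is a linear homeomorphism between $E$ and $E'$. A closed subspace $A$ of $E$ is \emph{complemented} if it is the range of a projection $P=P^2\in\mathcal L(E)$; equivalently, $E=A\oplus B$ for some closed subspace $B$, in the sense that $(a,b)\mapsto a+b$ is an isomorphism of $A\times B$ onto $E$.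

A quasi-Banach space $E$ is \emph{primary} if $E=A\oplus B$ implies $A\simeq E$ or $B\simeq E$, and \emph{prime} if every infinite-dimensional complemented subspace of $E$ is isomorphic to $E$. A primary space survives in one half of each decomposition; a prime space has no infinite-dimensional summands other than itself. This paper answers the following question, posed in \cite{CS}.

\medskip
\noindent\textbf{Problem.} \emph{Is $L_p$ prime for $0<p<1$?}
\medskip

The first evidence suggests that it is. For exponents $q\ge1$, averaging over the intervals $(2^{-k},2^{1-k}]$ projects $L_q$ onto a copy of $\ell_q$. For $p<1$ there is no averaging: $L_p$ has no nonzero continuous linear functional (Proposition~\ref{prop:day}), so neither has any complemented subspace, and this excludes $\ell_p$ and all nonzero finite-dimensional spaces. The projections that come to mind, such as $f\mapsto\mathbf 1_{[0,1/2]}f$ or $f(x)\mapsto\frac12(f(x)+f(1-x))$, have ranges isomorphic to $L_p[0,\frac12]\simeq L_p$. Two theorems of Kalton leave room for only one exception.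

\begin{theorem}[Kalton]\label{thm:kalton}
Let $0<p<1$.
\begin{itemize}
\item[(i)] $L_p$ is primary.
\item[(ii)] Any two infinite-dimensional complemented subspaces of $L_p$ that are not isomorphic to $L_p$ are isomorphic to each other.
\end{itemize}
\end{theorem}

Part (ii) does not decide whether such a subspace exists. We show that it does.

\begin{theorem}\label{thm:main}
Let $0<p<1$. Then $L_p=A\oplus B$ with $B\simeq L_p$ and $A$ infinite-dimensional, where $A$ has no complemented subspace isomorphic to $L_p$. In particular $A\not\simeq L_p$, so $L_p$ is not prime.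
\end{theorem}

The proof uses only standard measure theory. Theorem~\ref{thm:kalton} enters only in the classification that follows, where $\ell_p(A)$ is the space of sequences $(a_k)$ in $A$ with $\sum_k\|a_k\|^p<\infty$.

\begin{theorem}\label{thm:class}
Let $0<p<1$ and let $A$ be the space constructed in the proof of Theorem~\ref{thm:main}.
\begin{itemize}
\item[(1)] Up to isomorphism, the complemented subspaces of $L_p$ are exactly $\{0\}$, $L_p$ and $A$, and these are pairwise non-isomorphic.
\item[(2)] $A$ is prime. Moreover $A\simeq A\oplus A\simeq\ell_p(A)$ and $A\oplus L_p\simeq L_p$.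
\item[(3)] If $L_p=E_1\oplus E_2$ with $E_1,E_2$ infinite-dimensional, then up to order $(E_1,E_2)\simeq(L_p,L_p)$ or $(L_p,A)$. Both cases occur.
\item[(4)] For an infinite-dimensional complemented subspace $E$ of $L_p$ the following are equivalent:
\begin{itemize}
\item[(a)] $E\not\simeq L_p$ (equivalently, $E\simeq A$);
\item[(b)] there is $K$ such that for every $N\ge1$ one can write $\mathrm{id}_E=\sum_{i=1}^NR_i$ with $R_i\in\mathcal L(E)$ and $\|R_i\|\le KN^{-1/p}$;
\item[(c)] $\mathcal L(E)^*=\{0\}$;
\item[(d)] $E$ has no complemented subspace isomorphic to $L_p$.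
\end{itemize}
The exponent $1/p$ in (b) is optimal: whenever $\mathrm{id}_E=\sum_{i=1}^NR_i$, one has $\max_i\|R_i\|\ge N^{-1/p}$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} has two halves. Section~\ref{sec:diag} supplies an invariant: property (b) fails for $L_p$, yet it holds for every complemented subspace whose elements ignore one independent variable. Sections~\ref{sec:tri} and~\ref{sec:tree} produce such a subspace, by reducing its existence to a problem about triangular scalar matrices and solving that problem on a tree.

\section{Background on $L_p$ for $p<1$}\label{sec:back}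

\subsection*{$p$-norms}
An operator $T$ between quasinormed spaces has finite quasinorm $\|T\|=\sup\{\|Tx\|:\|x\|\le1\}$, and $\|TT'\|\le\|T\|\,\|T'\|$. The dual $E^*$ is the space of operators from $E$ to the scalars. From $|\alpha+\beta|^p\le|\alpha|^p+|\beta|^p$ we get $\|f+g\|_p^p\le\|f\|_p^p+\|g\|_p^p$; a quasinorm with this property is a \emph{$p$-norm}. We use three elementary facts.
\begin{itemize}
\item[(P1)] In a complete $p$-normed space, if $\sum_k\|x_k\|^p<\infty$, then $\sum_kx_k$ converges, in any order to the same sum, and $\|\sum_kx_k\|^p\le\sum_k\|x_k\|^p$. (The partial sums are Cauchy for the metric $\|x-y\|^p$.)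
\item[(P2)] $\sum_k|\alpha_k|\le(\sum_k|\alpha_k|^p)^{1/p}$ for scalars $\alpha_k$. (If the right side is $1$, then $|\alpha_k|\le1$ and so $|\alpha_k|\le|\alpha_k|^p$.)
\item[(P3)] If $E$ is $p$-normed, so is $\mathcal L(E)$, because $\|(T+T')x\|^p\le\|Tx\|^p+\|T'x\|^p$.
\end{itemize}

\subsection*{Two isometries}
The \emph{$\ell_p$-sum} of a countable family $(E_t)$ consists of the families $(x_t)$ with $x_t\in E_t$ and $\|(x_t)\|^p=\sum_t\|x_t\|^p<\infty$.
\begin{itemize}
\item[(I1)] An $\ell_p$-sum of finitely or countably many copies of $L_p$ is isometric to $L_p$: partition $[0,1]$ into that many intervals $J$, and note that an affine change of variable times $|J|^{-1/p}$ maps $L_p$ isometrically onto $L_p(J)$.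
\item[(I2)] If $\Gamma$ is nonempty and countable, then $L_p([0,1]^\Gamma)$, with product Lebesgue measure, is isometric to $L_p$: binary expansion identifies $[0,1]$, up to null sets, with $\{0,1\}^{\mathbb N}$ under the fair coin measure, hence $[0,1]^\Gamma$ with $\{0,1\}^{\mathbb N\times\Gamma}$, and $\mathbb N\times\Gamma$ is in bijection with $\mathbb N$.
\end{itemize}

\subsection*{Projections from one-sided inverses}
All our projections come from the following lemma.

\begin{lemma}\label{lem:onesided}
Let $W$ be a quasi-Banach space and let $Z,V\in\mathcal L(W)$ satisfy $ZV=I$. Then $P=I-VZ$ is a projection onto $\ker Z$, and $W=\ker Z\oplus V(W)$ with $V(W)\simeq W$.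
\end{lemma}

\begin{proof}
We have $(VZ)^2=V(ZV)Z=VZ$, so $VZ$ and $P$ are complementary projections. The range of $VZ$ lies in $V(W)$ and contains it, since $VZV=V$. The restriction of $Z$ to $V(W)$ is a continuous inverse of $V\colon W\to V(W)$. Finally $ZP=Z-ZVZ=0$, and $Zf=0$ gives $Pf=f$, so the range of $P$ is $\ker Z$.
\end{proof}

\subsection*{The trivial dual}
We recall the proof of Day's theorem, since our invariant is an operator version of it.

\begin{proposition}[Day, 1940]\label{prop:day}
$L_p^*=\{0\}$. Hence $E^*=\{0\}$ for every complemented subspace $E$ of $L_p$, and such an $E$ is either $\{0\}$ or infinite-dimensional.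
\end{proposition}

\begin{proof}
Let $\varphi\in L_p^*$, $f\in L_p$, $N\ge1$. Since $\tau\mapsto\int_0^\tau|f|^p$ is continuous, $[0,1]$ can be cut into $N$ intervals $J_i$ with $\|\mathbf 1_{J_i}f\|_p^p=\|f\|_p^p/N$. Then $|\varphi(f)|\le\sum_i|\varphi(\mathbf 1_{J_i}f)|\le N^{1-1/p}\|\varphi\|\,\|f\|_p$, which tends to $0$ because $p<1$. If $P$ projects onto $E$ and $\psi\in E^*$, then $\psi P=0$, so $\psi=0$. A nonzero finite-dimensional space has nonzero dual.
\end{proof}

\section{The diagonal of an operator and fine splittings}\label{sec:diag}

By Proposition~\ref{prop:day}, the dual cannot tell complemented subspaces of $L_p$ apart. The dual of the operator algebra can. In Day's argument the cut points depend on $f$. If the cutting could be done by linear maps, the same for all $f$, the argument would apply to the identity operator itself and would kill every functional on the algebra. This suggests the next definition.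

\begin{definition}\label{def:split}
A quasi-Banach space $E$ \emph{splits finely} with constant $K$ if for every $N\ge1$ there are $R_1,\dots,R_N\in\mathcal L(E)$ with $\sum_iR_i=\mathrm{id}_E$ and $\|R_i\|\le KN^{-1/p}$.
\end{definition}

The trivial splitting $R_i=\mathrm{id}_E/N$ has norms $N^{-1}$, much larger than $N^{-1/p}$. The property is an isomorphic invariant: if $\Phi\colon E'\to E$ is an isomorphism, the operators $\Phi^{-1}R_i\Phi$ split $E'$ with constant $K\|\Phi\|\,\|\Phi^{-1}\|$.

To see that $L_p$ does not split finely we need a functional on $\mathcal L(L_p)$ that does not vanish at the identity. For an operator on $\ell_p$ one would take a diagonal entry of its matrix. In $L_p$ points carry no mass, so we read the diagonal at resolution $2^{-n}$ and let $n\to\infty$: feed in the indicator of a small interval $C$ and look at the output on $C$. The difficulty is convergence, since the outputs need not be integrable and cannot be averaged. What replaces averaging is a monotone quantity, the $p$-variation of the set function $C\mapsto T\mathbf 1_C(x)$.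

\begin{lemma}\label{lem:diag}
There is a linear map $d\colon\mathcal L(L_p)\to L_\infty[0,1]$ with $|d(T)|\le\|T\|$ almost everywhere and $d(\mathrm{id})=1$.
\end{lemma}

\begin{proof}
Let $\mathcal D_n$ be the partition of $[0,1)$ into the intervals $[k2^{-n},(k+1)2^{-n})$, and let $C_n(x)\in\mathcal D_n$ be the interval containing $x$. Fix $T$ and choose representatives of $T\mathbf 1_C$ for the countably many dyadic intervals $C$. Off a null set of points $x$, we have $T\mathbf 1_C(x)=T\mathbf 1_{C'}(x)+T\mathbf 1_{C''}(x)$ for every dyadic $C$ with halves $C',C''$. Define measurable functions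
\[
d_n(x)=T\mathbf 1_{C_n(x)}(x)=\sum_{C\in\mathcal D_n}\mathbf 1_C(x)\,T\mathbf 1_C(x),
\qquad
v_n(x)=\sum_{C\in\mathcal D_n}|T\mathbf 1_C(x)|^p .
\]

\emph{The $p$-variation is finite.} By additivity and $|\alpha+\beta|^p\le|\alpha|^p+|\beta|^p$, we have $v_n\le v_{n+1}$ a.e. Moreover $\int v_n=\sum_{C\in\mathcal D_n}\|T\mathbf 1_C\|_p^p\le\|T\|^p\sum_{C\in\mathcal D_n}|C|=\|T\|^p$. By monotone convergence $v=\lim_nv_n$ is integrable, hence finite a.e.

\emph{The sequence $d_n$ converges.} Fix $x$ off the exceptional null sets and let $H_n=C_n(x)\setminus C_{n+1}(x)\in\mathcal D_{n+1}$ be the half of $C_n(x)$ that does not contain $x$. Then $d_n(x)-d_{n+1}(x)=T\mathbf 1_{H_n}(x)$. The intervals $H_0,\dots,H_{m-1}$ are pairwise disjoint, and each is a union of members of $\mathcal D_m$, so $|T\mathbf 1_{H_n}(x)|^p\le\sum|T\mathbf 1_{C}(x)|^p$ with the sum over $C\in\mathcal D_m$, $C\subset H_n$. Adding these inequalities and using (P2),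
\[
\sum_{n<m}|d_n(x)-d_{n+1}(x)|\le\Big(\sum_{n<m}|T\mathbf 1_{H_n}(x)|^p\Big)^{1/p}\le v_m(x)^{1/p}\le v(x)^{1/p}<\infty .
\]
So $d(T)=\lim_nd_n$ exists a.e. Another choice of representatives changes it on a null set only. Each $d_n$ is linear in $T$ up to null sets, hence so is $d(T)$. For $T=\mathrm{id}$ we have $d_n(x)=\mathbf 1_{C_n(x)}(x)=1$.

\emph{The bound.} If $C\in\mathcal D_k$ and $n\ge k$, then, summing over $C'\in\mathcal D_n$ with $C'\subset C$,
\[
\int_C|d_n|^p=\sum_{C'}\int_{C'}|T\mathbf 1_{C'}|^p\le\sum_{C'}\|T\|^p|C'|=\|T\|^p|C| .
\]
Fatou's lemma gives $\int_C|d(T)|^p\le\|T\|^p|C|$ for every dyadic $C$; in particular $h=|d(T)|^p$ is integrable. By the Lebesgue differentiation theorem, $h(x)=\lim_k|C_k(x)|^{-1}\int_{C_k(x)}h\le\|T\|^p$ for almost every $x$.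
\end{proof}

Two examples justify the name. If $T$ is multiplication by $m\in L_\infty$, then $d_n=m$ for all $n$, so $d(T)=m$. If $Tf=f\circ\sigma$ with $\sigma$ measure preserving, then $d_n(x)=\mathbf 1_{C_n(x)}(\sigma(x))$, so $d(T)$ is the indicator of the set of fixed points of $\sigma$.

\begin{proposition}\label{prop:chain}
Let $E$ be a quasi-Banach space. If $E$ splits finely, then $\mathcal L(E)^*=\{0\}$. If $\mathcal L(E)^*=\{0\}$, then $E$ has no complemented subspace isomorphic to $L_p$.
\end{proposition}

\begin{proof}
Let $E$ split finely with constant $K$. For $\varphi\in\mathcal L(E)^*$ and $T\in\mathcal L(E)$ we have $T=\sum_iTR_i$, so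
\[
|\varphi(T)|\le\sum_{i=1}^N|\varphi(TR_i)|\le\|\varphi\|\,\|T\|\,K\,N^{1-1/p}\longrightarrow0\qquad(N\to\infty),
\]
because $p<1$. For the second claim, let $\pi$ be a projection of $E$ onto a subspace $E_0$ and let $a\colon L_p\to E_0\subset E$ be an isomorphism. With $b=a^{-1}\pi\colon E\to L_p$ we have $ba=\mathrm{id}$. The map $\varphi(T)=\int_0^1d(bTa)$ is linear on $\mathcal L(E)$, satisfies $|\varphi(T)|\le\|a\|\,\|b\|\,\|T\|$, and has $\varphi(\mathrm{id}_E)=1$. So $\mathcal L(E)^*\ne\{0\}$.
\end{proof}

In particular $L_p$ does not split finely. Fine splittings of other spaces arise by cutting in a larger space and projecting back.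

\begin{lemma}\label{lem:cut}
Let $P$ be a projection of a quasi-Banach space $W$ onto $A$. Suppose that for every $N$ there are $M_1,\dots,M_N\in\mathcal L(W)$ with $\sum_iM_i=I$ and $\|M_if\|\le N^{-1/p}\|f\|$ for all $f\in A$. Then $A$ splits finely with constant $\|P\|$.
\end{lemma}

\begin{proof}
The operators $R_i=PM_i|_A$ map $A$ to $A$, have sum $P|_A=\mathrm{id}_A$, and satisfy $\|R_i\|\le\|P\|N^{-1/p}$.
\end{proof}

From now on $J_1,\dots,J_N$ is a partition of $[0,1]$ into intervals of length $1/N$.

\begin{example}\label{ex:square}
Let $W=L_p([0,1]^2)$, a copy of $L_p$ by (I2), and let $\Lambda\subset W$ consist of the functions $f(x,y)$ that depend on $x$ only. Put $M_if=\mathbf 1_{\{y\in J_i\}}f$. For $f\in\Lambda$, Fubini's theorem gives $\|M_if\|^p=\|f\|^p/N$: the unused variable $y$ cuts all of $\Lambda$ into equal parts at once. By Lemma~\ref{lem:cut}, \emph{every subspace of $\Lambda$ that is complemented in $W$ splits finely}. The space $\Lambda$ itself is isometric to $L_p$, so it is not complemented in $W$, in contrast with exponents $q\ge1$, where integration in $y$ is a projection onto it.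
\end{example}

The example sets the task: find a nonzero projection on a copy of $L_p$ whose range consists of functions that ignore a variable. The natural projection, which integrates the variable out, is not available.

\section{Triangular operators}\label{sec:tri}

One operation does create functions that ignore a variable: regarding a function of some variables as a function of more variables. To build a projection from such inclusions we need many spaces nested inside each other, and we index them by an ordered set.

Let $\mathcal T$ be a nonempty countable linearly ordered set, and let $\Omega=[0,1]^{\mathcal T}$ carry product Lebesgue measure, with coordinates $x_u$, $u\in\mathcal T$. For $\Gamma\subset\mathcal T$ let $L(\Gamma)\subset L_p(\Omega)$ be the space of functions that depend only on the coordinates in $\Gamma$, that is, the range of the isometric embedding $h\mapsto h\circ\pi_\Gamma$ of $L_p([0,1]^\Gamma)$, where $\pi_\Gamma$ is the coordinate projection. It is closed, being complete, and $L(\Gamma)\subset L(\Gamma')$ if $\Gamma\subset\Gamma'$. Put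
\[
F_t=L(\{u:u\ge t\}),\qquad G_t=L(\{u:u>t\})\subset F_t .
\]
Two facts drive the construction:
\begin{align}
&s<t\implies F_t\subset G_s\subset F_s,\label{eq:nest}\\
&\textstyle\int_\Omega\mathbf 1_{\{x_t\in J\}}|g|^p=|J|\,\|g\|_p^p\quad\text{for } g\in G_t \text{ and every interval } J\subset[0,1].\label{eq:indep}
\end{align}
The first holds because $u\ge t>s$ implies $u>s$; the second is Fubini's theorem, as $g$ does not depend on $x_t$. Let $Y$ be the $\ell_p$-sum of the spaces $F_t$, and let $Y_0=\{f\in Y:f_t\in G_t\text{ for all }t\}$. For $g\in F_t$, let $g\delta_t\in Y$ have entry $g$ at position $t$ and $0$ elsewhere. By (P1), $f=\sum_tf_t\delta_t$ for $f\in Y$, so an operator on $Y$ is determined by its values on the elements $g\delta_t$. The pair $Y_0\subset Y$ plays the role of $\Lambda\subset W$.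

By \eqref{eq:nest}, a function sitting at position $t$ may be moved to any earlier position, and once moved it ignores the first variable of its new position. It may not be moved to a later one. Accordingly, call a scalar matrix $c=(c_{st})_{s,t\in\mathcal T}$ \emph{triangular} if $c_{st}=0$ unless $s\le t$ and $\kappa(c)^p=\sup_t\sum_s|c_{st}|^p<\infty$, and \emph{strictly triangular} if in addition $c_{tt}=0$ for all $t$.

\begin{lemma}\label{lem:tri}
\begin{itemize}
\item[(a)] $Y$ is isometric to $L_p$.
\item[(b)] A triangular matrix $c$ defines an operator $U_c$ on $Y$ by $(U_cf)_s=\sum_tc_{st}f_t$. It satisfies $\|U_c\|\le\kappa(c)$ and $U_c(g\delta_t)=\sum_sc_{st}\,g\delta_s$. If $c$ is strictly triangular, then $U_c(Y)\subset Y_0$.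
\item[(c)] If $P$ is a projection on $Y$ with range $A\subset Y_0$, then $A$ splits finely with constant $\|P\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each $F_t$ is isometric to $L_p$ by (I2), since $t\in\{u:u\ge t\}$. Apply (I1).

(b) For $f\in Y$ we have $\sum_s\sum_t|c_{st}|^p\|f_t\|_p^p\le\kappa(c)^p\|f\|^p$. By (P1), each series $\sum_tc_{st}f_t$ converges in $L_p(\Omega)$ and $\sum_s\|(U_cf)_s\|_p^p\le\kappa(c)^p\|f\|^p$. The nonzero terms of the series have $t\ge s$, so they lie in the closed subspace $F_s$ by \eqref{eq:nest}; in the strict case they have $t>s$ and lie in the closed subspace $G_s$.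

(c) Let $(M_if)_t=\mathbf 1_{\{x_t\in J_i\}}f_t$. This function lies in $F_t$ because $x_t$ is one of the variables of $F_t$. So $M_i\in\mathcal L(Y)$ with $\|M_i\|\le1$, and $\sum_iM_i=I$. For $f\in Y_0$, summing \eqref{eq:indep} over $t$ gives $\|M_if\|^p=\|f\|^p/N$. Apply Lemma~\ref{lem:cut}.
\end{proof}

We call $U_c$ (strictly) triangular when $c$ is. It would now suffice to find a nonzero strictly triangular projection. This restricts the order severely.

\begin{remark}\label{rem:dense}
Suppose that $c$ is strictly triangular and $U_c^2=U_c\ne0$. Evaluating at $\mathbf 1\delta_t$ gives $c_{st}=\sum_{s<r<t}c_{sr}c_{rt}$. So whenever $c_{st}\ne0$ there is $r$ with $s<r<t$, $c_{sr}\neq0$ and $c_{rt}\ne0$. Repeated bisection embeds the dyadic rationals of $[0,1]$ in $\mathcal T$ as an ordered set. Finite orders, $\mathbb N$ and $\mathbb Z$ are therefore excluded.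
\end{remark}

We look for the projection through Lemma~\ref{lem:onesided}. Let $S$ be strictly triangular with $\|S\|\le1$ and put $Z=I-2S$. If $Zf=0$ then $f=2Sf\in Y_0$, so $\ker Z\subset Y_0$ at no cost. The factor $2$ allows a kernel: for $|\lambda|<1$, the equation $f=\lambda Sf$ gives $\|f\|\le|\lambda|\,\|f\|$ and $f=0$. What is needed is a right inverse of $Z$. The simplest shift shows the obstacle.

\begin{example}[a chain]\label{ex:chain}
Let $\mathcal T=\{0,1,2,\dots\}$, $S(g\delta_n)=g\delta_{n-1}$ and $S(g\delta_0)=0$, so that $(Zh)_k=h_k-2h_{k+1}$. On scalar sequences in $\ell_p$ all is well: the kernel is spanned by $(2^{-k})_k$, and $h=-\sum_{j\ge1}2^{-j}\delta_{n+j}$ solves $Zh=\delta_n$, since $(Zh)_n=2\cdot2^{-1}=1$, $(Zh)_{n+j}=-2^{-j}+2\cdot2^{-j-1}=0$ for $j\ge1$, and $(Zh)_k=0$ for $k<n$. But this solution moves mass to later positions, which is forbidden for $g\in F_n$. A solution of $Zh=g\delta_n$ supported in $\{0,\dots,n\}$ must have $h_n=g$, $h_{n-1}=2g$, \dots, $h_0=2^ng$, and these norms are unbounded in $n$. In fact $Z$ has no right inverse on $Y$ at all: if $Zf=0$ then $f_0=2^nf_n\in F_n$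 for every $n$, so $f_0$ is constant by the zero--one law for tail events; the kernel is one-dimensional, hence not complemented by Proposition~\ref{prop:day}.
\end{example}

In the chain, the direction in which coefficients decay is the forbidden direction. To repair this we separate the two directions, by placing a point \emph{after} a whole chain.

\begin{example}[a chain with a point after it]\label{ex:top}
Rename the positions of the chain $z_0<z_1<z_2<\cdots$, add a point $t$ larger than all of them, and set $S(g\delta_t)=g\delta_{z_0}$. A function $g\in F_t$ may now be placed at every $z_n$. We solve $Zh=g\delta_t$ by successive correction: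
\begin{align*}
Z(g\delta_t)&=g\delta_t-2g\delta_{z_0},\\
Z(g\delta_t-g\delta_{z_1})&=g\delta_t-g\delta_{z_1},\\
Z(g\delta_t-g\delta_{z_1}-\tfrac12g\delta_{z_2})&=g\delta_t-\tfrac12g\delta_{z_2}.
\end{align*}
Each error is canceled from the next point of the chain at half the size, and $h=g\delta_t-\sum_{n\ge1}2^{1-n}g\delta_{z_n}$ is a solution supported at positions $\le t$. The kernel has grown too: it contains $\sum_{n\ge0}2^{-n}g\delta_{z_n}$ for every $g\in F_t$.
\end{example}

This solves the equation at $t$ but not at the points $z_n$, $n\geq 1$. Each of them needs its own chain, starting at $z_{n-1}$ and lying before $z_n$; the points of those chains need chains in turn, and so on. The process closes up in a tree.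

\section{The tree and the proof of Theorem~\ref{thm:main}}\label{sec:tree}

Let $\mathcal T$ be the countable set of finite words over the alphabet $\mathbb Z$, including the empty word $\varnothing$. Juxtaposition denotes concatenation, and $0^n$ is the word of $n$ zeros, $0^0=\varnothing$. The \emph{parent} of $wm$ ($w\in\mathcal T$, $m\in\mathbb Z$) is $w$. Order $\mathcal T$ lexicographically: $u<v$ if $u$ is a proper prefix of $v$, or if at the first position where they differ the letter of $u$ is smaller. Equivalently, extend each word by the symbol $-\infty$ repeated forever and compare at the first difference. In this form any two distinct words are comparable, and the order is transitive: if $u<v$ is decided at position $i$ and $v<w$ at position $j$, then $u<w$ is decided at position $\min(i,j)$.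

For $t=wm$ define the chain attached to $t$ by
\[
u_0(t)=w,\qquad u_n(t)=w\,(m-1)\,0^{\,n-1}\quad(n\ge1).
\]
It starts at the parent of $t$, passes to the preceding sibling of $t$, and descends from there. The two properties we need are
\begin{equation}\label{eq:chain}
u_n(t)<t\quad(n\ge0),\qquad\text{the parent of }u_n(t)\text{ is }u_{n-1}(t)\quad(n\ge1).
\end{equation}
The first holds because $w$ is a proper prefix of $t$, while for $n\ge1$ the words $u_n(t)$ and $t$ first differ right after $w$, where $m-1<m$. The second is read off the definition, with $u_1(t)=w(m-1)$ having parent $w$. Here one sees what the tree provides: every word other than $\varnothing$ has an earlier sibling, because the alphabet has no least letter, and all descendants of that sibling are still earlier, because the order is lexicographic. Example~\ref{ex:top} is the case of the one-letter word $t=1$, with $z_n=u_n(1)=0^n$.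

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (w) at (1.6,3) {$w=u_0$};
\node (t) at (3.2,2) {$t=wm$};
\node (a) at (0,2) {$u_1$};
\node (b) at (0,1) {$u_2$};
\node (c) at (0,0) {$u_3$};
\node (d) at (0,-0.9) {$\vdots$};
\draw[->] (t) -- (w);
\draw[->] (a) -- (w);
\draw[->] (b) -- (a);
\draw[->] (c) -- (b);
\draw[->] (d) -- (c);
\node at (4.4,2) {$[\,g\,]$};
\node at (-1,2) {$[-g]$};
\node at (-1,1) {$[-g/2]$};
\node at (-1,0) {$[-g/4]$};
\node at (4.2,0.4) {$w<u_1<u_2<u_3<\cdots<t$};
\end{tikzpicture}
\caption{The word $t=wm$ and its chain $u_n=w(m-1)0^{n-1}$, $n\ge1$. Arrows point to the parent, the direction of the shift $S$. The entries in brackets form the solution $h$ of $(I-2S)h=g\delta_t$. The chain goes deeper into the tree but stays before $t$ in the lexicographic order.}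
\label{fig:tree}
\end{figure}

Let $Y$ be the space of Section~\ref{sec:tri} for this $\mathcal T$. Define $S$ and $Q$ by $S(g\delta_\varnothing)=Q(g\delta_\varnothing)=0$ and, for $t=wm$,
\[
S(g\delta_t)=g\delta_w,\qquad Q(g\delta_t)=\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)} .
\]
By \eqref{eq:chain} both are given by strictly triangular matrices, and Lemma~\ref{lem:tri}(b) yields operators with $\|S\|\le1$ and $\|Q\|^p\le\sum_{n\ge1}2^{(1-n)p}<\infty$. In coordinates, $(Sf)_v=\sum_{k\in\mathbb Z}f_{vk}$. Put $Z=I-2S$ and $V=I-Q$; the entries of $V(g\delta_t)$ are shown in Figure~\ref{fig:tree}.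

\begin{lemma}\label{lem:ZV}
$2SQ=2S+Q$, and therefore $ZV=I$.
\end{lemma}

\begin{proof}
Both sides of the first identity vanish on $g\delta_\varnothing$. For $t=wm$, continuity of $S$ and \eqref{eq:chain} give
\[
2SQ(g\delta_t)=\sum_{n\ge1}2^{2-n}g\,\delta_{u_{n-1}(t)}=2g\delta_w+\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)}=(2S+Q)(g\delta_t),
\]
where we split off the term $n=1$ and shifted the index in the rest. Hence $ZV=I-Q-2S+2SQ=I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:onesided} and~\ref{lem:ZV}, $Y=A\oplus B$, where $B=V(Y)\simeq Y$ and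
\[
A=\ker Z=\Big\{f\in Y:\ f_v=2\sum_{k\in\mathbb Z}f_{vk}\ \text{ for all }v\in\mathcal T\Big\}
\]
is the range of the projection $P=I-VZ=2S+Q-2QS$.

\emph{$A$ is infinite-dimensional.} Let $t=1$ be the one-letter word and $g\in F_1$. Then $S(g\delta_1)=g\delta_\varnothing$ and $QS(g\delta_1)=0$, so
\[
P(g\delta_1)=2g\delta_\varnothing+\sum_{n\ge1}2^{1-n}g\,\delta_{0^n}\in A .
\]
The entry at $\varnothing$ is $2g$, so $g\mapsto P(g\delta_1)$ is an injective linear map from the infinite-dimensional space $F_1$ into $A$.

\emph{$A$ has no complemented copy of $L_p$.} If $f\in A$, then $f=2Sf\in Y_0$ by Lemma~\ref{lem:tri}(b). By Lemma~\ref{lem:tri}(c), $A$ splits finely with constant $\|P\|$, and Proposition~\ref{prop:chain} applies. Since $A$ is complemented in itself, $A\not\simeq L_p$.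

By Lemma~\ref{lem:tri}(a) there is an isometry of $Y$ onto $L_p$; it carries $Y=A\oplus B$ to the required decomposition of $L_p$.
\end{proof}

\begin{remark}
The projection $P=2S+Q-2QS$ moves each $g\delta_t$ to strictly earlier positions, so it is an idempotent of the kind discussed in Remark~\ref{rem:dense}. Nothing is special about the number $2$: for $\lambda>1$, take $Z=I-\lambda S$ and coefficients $\lambda^{1-n}$ in $Q$, and the proof of Lemma~\ref{lem:ZV} gives $\lambda SQ=\lambda S+Q$.
\end{remark}

\begin{remark}
Lemma~\ref{lem:diag} and the construction of $P$ use only $p\le1$, through the subadditivity of $|\cdot|^p$ and (P2). The strict inequality $p<1$ is needed at one point, $N^{1-1/p}\to0$ in Proposition~\ref{prop:chain}. For $p=1$ Definition~\ref{def:split} is empty: every space satisfies it with $R_i=\mathrm{id}_E/N$.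
\end{remark}

\section{The classification of complemented subspaces}\label{sec:class}

We now regard $A$ as a subspace of $L_p$, with projection $P$, and recall from the proof of Theorem~\ref{thm:main} that $A$ splits finely. Condition (b) of Theorem~\ref{thm:class} says exactly that $E$ splits finely.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1) The spaces $\{0\}$, $L_p$, $A$ are complemented, and they are pairwise non-isomorphic by Theorem~\ref{thm:main}. A nonzero complemented subspace $E$ is infinite-dimensional by Proposition~\ref{prop:day}. If $E\not\simeq L_p$, then $E\simeq A$ by Theorem~\ref{thm:kalton}(ii).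

(4) The two forms of (a) agree by (1). If (a) holds, then $E\simeq A$, and (b) follows since fine splitting is an isomorphic invariant. The implications (b)$\Rightarrow$(c)$\Rightarrow$(d) are Proposition~\ref{prop:chain}. Finally (d)$\Rightarrow$(a) because $E$ is complemented in itself. For optimality, $E$ is a nonzero $p$-normed space, so (P3) gives
\[
1=\|\mathrm{id}_E\|^p\le\sum_{i=1}^N\|R_i\|^p\le N\max_i\|R_i\|^p .
\]

(2) Let $E$ be an infinite-dimensional complemented subspace of $A$, the range of a projection $\pi$ on $A$. Then $\pi P$ is a projection of $L_p$ onto $E$. By Theorem~\ref{thm:main}, $E\not\simeq L_p$, so $E\simeq A$ by (1). Thus $A$ is prime.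

Equip $A\oplus A$ with the $\ell_p$-sum quasinorm. Letting $P$ act in each coordinate gives projections of $L_p\oplus L_p$ onto $A\oplus A$ and of $\ell_p(L_p)$ onto $\ell_p(A)$, and both ambient spaces are isometric to $L_p$ by (I1). So $A\oplus A$ and $\ell_p(A)$ are isometric to infinite-dimensional complemented subspaces of $L_p$. An operator $R$ on $A$ acting in each coordinate has norm at most $\|R\|$, since $\sum_k\|Ra_k\|^p\le\|R\|^p\sum_k\|a_k\|^p$. Hence the operators that split $A$ also split $A\oplus A$ and $\ell_p(A)$, with the same constant, and (b)$\Rightarrow$(a) shows that both spaces are isomorphic to $A$. Lastly, $A\oplus L_p\simeq A\oplus B= L_p$.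

(3) By Theorem~\ref{thm:kalton}(i) one summand is isomorphic to $L_p$, and by (1) the other is isomorphic to $L_p$ or to $A$. The first case occurs in $L_p=L_p[0,\frac12]\oplus L_p[\frac12,1]$, the second in Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CS}
\emph{Complemented Subspaces of Banach Spaces},
\texttt{https://core-cms.prod.\allowbreak aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7D15EDEC4AAF95A3\allowbreak 6B066BAC41C7A717/\allowbreak 9781108478588c2\_9-45.pdf/\allowbreak complemented-\allowbreak subspaces-\allowbreak of-\allowbreak banach-\allowbreak spaces.pdf}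

\end{thebibliography}
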